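# Labeling the edges of a connected graph so that all vertex products differ

## Edge labelings and vertex products

All graphs are finite and simple. For a graph $G$ we write $e(G)$ for the number of edges, $\Gamma(x)$ for the set of neighbors of a vertex $x$, $xz$ for the edge $\{x,z\}$, and $[n]=\{1,\dots,n\}$.

**Definition (labeling).** A labeling of $G$ is a bijection $\ell:E(G)\to[e(G)]$: the edges carry the integers $1,\dots,e(G)$, each exactly once. Example: a path with three edges has $3!=6$ labelings; one of them puts $1,3,2$ on the edges in the order of the path.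

**Definition (vertex product).** Given $\ell$, the product at $x$ is
$$\Pi(x)=\prod_{z\in\Gamma(x)}\ell(xz),$$
and an empty product is $1$. Example: on the path with labels $1,3,2$ the four vertices have products $1,\;1\cdot3=3,\;3\cdot2=6,\;2$.

**Definition (coincidence).** A pair of distinct vertices $x,y$ is a coincidence, or a bad pair, if $\Pi(x)=\Pi(y)$. Example: the path with labels $2,1,3$ has products $2,2,3,3$, so it has two coincidences. If $xy$ is an edge, its label divides out: $\Pi(x)=\Pi(y)$ holds if and only if the products over the other edges at $x$ and over the other edges at $y$ agree. We use this all the time.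

**Definition (product anti-magic).** $G$ is product anti-magic if some labeling has no coincidence. Example: the labels $1,2,3,4$ around a 4-cycle give $2,6,12,4$, so $C_4$ is product anti-magic. Non-example: the path $P_3$ on three vertices has labels $1,2$, and the middle vertex has product $2$, as does one end.

**Definition (leaf, pendant edge, star).** A leaf is a vertex of degree $1$, a pendant edge is an edge at a leaf, and the star $K_{1,m}$ is one center joined to $m$ leaves. Example: $P_3=K_{1,2}$ is a star, and both its edges are pendant.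

**Definition (falling factorial).** $(a)_k=a(a-1)\cdots(a-k+1)$ is the number of ways to put distinct labels from an $a$-element set on $k$ given edges. Example: $(5)_2=20$.

We use four standard tools. A connected graph with at least two vertices has a vertex whose deletion leaves it connected (a leaf of a spanning tree), and a connected graph with $m$ edges, loops and multiple edges allowed, has at most $m+1$ vertices. If a random variable $X$ has values in $\{0,1,2,\dots\}$ and $\mathbb EX<J+1$ for an integer $J\ge0$, then $X\le J$ for some outcome. We use the Cauchy–Schwarz inequality. Finally, for graphs with at least $149$ edges, we use the theorem of Rosser–Schoenfeld (Illinois J. Math. 6 (1962), Cor. 3 of Thm. 2): $\pi(2x)-\pi(x)>\frac{3x}{5\ln x}$ for real $x\ge20.5$.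

Now the question. Figueroa-Centeno, Ichishima and Muntaner-Batle conjectured that every connected graph of order at least $4$ is product anti-magic. (The problem is taken from "Graphs and Combinatorics", https://pikhurko.github.io/E/Pikhurko07gc.pdf.) Is this true? We prove the following.

**Theorem 1.** A connected (finite, simple) graph is product anti-magic if and only if it is neither $K_2$ nor the path $P_3$ on three vertices. In particular every connected graph of order at least $4$ is product anti-magic, so the conjecture is true.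

## Stars and graphs with at most four edges

**Order at most 3.** For $K_1$ there is nothing to separate. $K_2$ has products $1,1$. $P_3$ has products $1,2,2$. $K_3$ with labels $1,2,3$ has products $2,3,6$. So Theorem 1 holds up to order $3$, and from now on $G$ is connected with $n\ge4$ vertices and $m\ge n-1$ edges.

**Stars.** Label $K_{1,m}$, $m\ge3$, in any way: the leaves have products $1,\dots,m$ and the center has $m!>m$.

**Three edges.** Here $G$ is a tree on four vertices: $P_4$ with labels $1,3,2$ was done above, and $K_{1,3}$ is a star.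

**Four edges.** Either $n=4$ and $G$ is $C_4$ (done above) or a triangle $yzw$ with a pendant edge $xy$; or $n=5$ and $G$ is one of three trees.

* Triangle with pendant edge: $xy=1$, $yz=2$, $yw=3$, $zw=4$ gives $1,6,8,12$ at $x,y,z,w$.
* $K_{1,4}$ is a star.
* $P_5$ with labels $1,2,3,4$: products $1,2,6,12,4$.
* The tree with edges $cp=2$, $cq=3$, $cr=4$, $rs=1$: products $2,3,4,1,24$ at $p,q,r,s,c$.

So assume $m\ge5$ from now on.

## Random labelings of a path and the equation $s_1s_2=s_3s_4$

The first thing to try is a uniformly random labeling. If the expected number of coincidences is less than $1$, some labeling has none. Let us test this on a path with $m$ edges. Two non-adjacent vertices of degree $2$ coincide when the four distinct labels involved satisfy $s_1s_2=s_3s_4$. So we must count the solutions of this equation, and we will need the count later in any case.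

Fix $m$ and define:

* $D(x)=\#\{(t,u):2\le t<u,\ tu\le x\}=\sum_{t\ge2}\max(0,\lfloor x/t\rfloor-t)$ for real $x$, and $D=D(m)$;
* $S$, the number of pairs $1\le u<v\le m$ with $uv$ a perfect square. Writing $u=gi^2$, $v=gj^2$ with $\gcd(i,j)=1$, $i<j$, we get $S=\sum_{j\ge2}\varphi(j)\lfloor m/j^2\rfloor$;
* $S'=S-(\lfloor\sqrt m\rfloor-1)$, the number of those pairs with $u\ge2$ (the pairs with $u=1$ have $v=4,9,16,\dots$), and $T=4S'$;
* $N_1$, the number of ordered quadruples of distinct $s_i\in\{2,\dots,m\}$ with $s_1s_2=s_3s_4$;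
* $\mathcal G=\sum_{i,j\le m}\gcd(i,j)=\sum_{q\le m}\varphi(q)\lfloor m/q\rfloor^2$, where we used $\gcd(i,j)=\sum_{q\mid i,\,q\mid j}\varphi(q)$.

Put $P(i)=\sum_{j\le i}\gcd(i,j)$. Then $\mathcal G(m)-\mathcal G(m-1)=2P(m)-m$, and $P$ is multiplicative with $P(p^k)=(k+1)p^k-kp^{k-1}$. So $\mathcal G$ is easy to tabulate.

Example, $m=16$: the pairs for $S$ are $\{1,4\},\{1,9\},\{1,16\},\{2,8\},\{3,12\},\{4,9\},\{4,16\},\{9,16\}$, so $S=8$, $S'=5$, $T=20$. The products counted by $D$ are $2\cdot3,\dots,2\cdot8$ and $3\cdot4,3\cdot5$, so $D=8$. The values $P(1),\dots,P(16)$ are $1,3,5,8,9,15,13,20,21,27,21,40,25,39,45,48$ with sum $340$, so $\mathcal G=2\cdot340-136=544$.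

**Claim.**
$$N_1=2(\mathcal G-m^2)-m(m-1)-4S-8D.\tag{1}$$

*Proof.* Count $(s,s',t,t')\in[m]^4$ with $s/s'=t/t'\ne1$. A reduced fraction whose larger entry is $q\ge2$ is the value of exactly $\lfloor m/q\rfloor$ pairs $(s,s')$, and there are $2\varphi(q)$ such fractions. So the number is $2\sum_{q\ge2}\varphi(q)\lfloor m/q\rfloor^2=2(\mathcal G-m^2)$. Now sort by equalities among entries. We have $s\ne s'$ and $t\ne t'$, and $s=t$ holds iff $s'=t'$; this gives $m(m-1)$ quadruples with two distinct entries. If $s=t'$, then $s^2=s't$ with $s'\ne t$ (otherwise $s=s'$), which gives $2S$ quadruples. Similarly $s'=t$ gives $2S$. The two do not overlap, since $s=t'$ and $s'=t$ force $s=s'$. So $4S$ quadruples have exactly three distinct entries. The rest have four distinct entries and are exactly the ordered solutions of $st'=s't$ in distinct entries of $[m]$. Of these, $8D$ contain the entry $1$: choose its place in $4$ ways; the entry sharing its side of the equation is then a product $tu$ of the other two, which are distinct and $\ge2$, in $2D$ ways. $\square$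

Check, $m=6$: the solutions are $1\cdot6=2\cdot3$ and $2\cdot6=3\cdot4$, each with $8$ orderings, so $N_1=8$ and $D=1$. The formula: $\mathcal G=61$, $S=1$, and $2\cdot25-30-4-8=8$.

**Where the first moment stops.** By the proof, the number of solutions with label $1$ allowed is $N_1+8D$. The path with $m$ edges has $m-1$ vertices of degree $2$, hence $\binom{m-1}2-(m-2)=\frac{(m-2)(m-3)}2$ non-adjacent pairs of them. Each is a coincidence with probability $(N_1+8D)/(m)_4$. So the expected number of coincidences is at least
$$\frac{(m-2)(m-3)}2\cdot\frac{N_1+8D}{(m)_4}=\frac{N_1+8D}{2m(m-1)}.$$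
For $m=40$ we have $\mathcal G=4152$ and $S=28$ (tabulated below), so $N_1+8D=2(4152-1600)-1560-112=3432$ and the bound is $3432/3120=1.1>1$. Moreover the bound tends to infinity with $m$. Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$, we have $\mathcal G\ge\frac{m^2}4\sum_{q\le m}\varphi(q)/q^2$, and this sum diverges, because already the primes contribute $\sum(p-1)/p^2\ge\frac12\sum1/p$. On the other side $S\le m\sum_{2\le j\le\sqrt m}\frac1j\le\frac12m\ln m$. So a random labeling alone cannot work. The estimates below will show what is true: the expected number of coincidences is at most of order $\ln m$. A few coincidences must therefore be removed by hand.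

## Primes above $m/2$ as separators

What could remove a coincidence? Suppose $q$ is a prime with $m/2<q\le m$. Then $q$ is the only label divisible by $q$. If the edge $e$ carries $q$, then each end of $e$ has a product different from that of every vertex not on $e$. So a large prime placed at $x$ separates $x$ from everything except the other end of that edge.

There are too few such primes to cover all vertices. But the number of coincidences in a random labeling is only about $\ln m$, and there are many more large primes than that. So the plan for $m\ge16$ is: keep a small reserve of large primes on a set $F$ of edges, label the rest at random, and then move primes from the reserve to the coincidences, one prime per coincidence. Two things can go wrong when the labels of a reserve edge $g$ and of an edge $e$ at a bad pair are exchanged.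

First, the ends of $g$ lose their prime. We cure this by designing $F=W\sqcup C$ so that only the primes on $W$ are moved, while the edges of $C$ still cover all vertices of $F$. Second, the label arriving on $g$ may create a new coincidence. It will turn out that at most two values of this label are dangerous, while a bad pair always offers at least three labels to choose from.

For $5\le m\le15$ this reserve is too small to be of use, and a different argument, by ordering the edges, is available. We do it first.

## Ordering the edges by owner: $5\le m\le15$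

**Step 1: an order of the edges in which every vertex is finished early.** Remove vertices one at a time, each time one whose removal keeps the rest connected. This gives an order $v_1,\dots,v_n$ with every $G[\{v_i,\dots,v_n\}]$ connected. Say that $v_i$ *owns* its edges to later vertices. For $i<n$ the vertex $v_i$ owns at least one edge, since $G[\{v_i,\dots,v_n\}]$ is connected with at least two vertices. List the edges $e_1,\dots,e_m$ by the index of the owner (edges of one owner in any order). The edges from $v_i$ to earlier vertices are owned by those, so all edges at $v_i$ ($i<n$) come no later than its last owned edge.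

**Step 2: blocks of labels.** Partition $[m]$ into classes by largest prime factor, with $1$ joined to the class of $2$. Assign the classes, by increasing prime, to consecutive blocks of edges of the right sizes. Within a block the order of the labels is still free. For $5\le m\le15$ the classes that occur are:

* class 2: $\{1,2,4\}$ or $\{1,2,4,8\}$;
* class 3: $\{3\}$, $\{3,6\}$, $\{3,6,9\}$ or $\{3,6,9,12\}$;
* class $p\ge5$: $\{p\}$, $\{p,2p\}$ or $\{p,2p,3p\}$.

(At $m=16$ class 2 would have five elements; the case check below handles at most four.) Say that $v_i$, $i<n$, *closes* in the block containing its last owned edge.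

Example: in $K_4$ with order $v_1,\dots,v_4$ the classes are $\{1,2,4\},\{3,6\},\{5\}$. The vertex $v_1$ owns three edges, $v_2$ two, $v_3$ one, and they close in the blocks of $2,3,5$. The labels $v_1v_2=1$, $v_1v_3=2$, $v_1v_4=4$, $v_2v_3=3$, $v_2v_4=6$, $v_3v_4=5$ give the products $8,18,30,120$.

**Step 3: vertices closing in different blocks differ.** Let $v_i$ close in the block of $p\ge3$ and $v_j$ in an earlier block. The last owned edge of $v_i$ has a label divisible by $p$, so $p\mid\Pi(v_i)$. All edges at $v_j$ lie in earlier blocks, so their labels have only prime factors below $p$, and $p\nmid\Pi(v_j)$.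

**Step 4: vertices closing in the same block.**

**Lemma 2 (Block Lemma).** Given the labels of the earlier blocks, the labels of a block can be assigned so that the vertices closing in it have distinct products.

*Proof.* Let $k$ be the size of the block, $X$ the set of vertices closing in it, and $E_x$ the set of block edges at $x\in X$. For $x\in X$, all other edges at $x$ lie in earlier blocks. Each $x\in X$ owns a block edge, so $|X|\le k$. If $x=v_i$ and $y=v_j$ are in $X$ with $i<j$, the last edge owned by $y$ goes from $y$ to a later vertex, so it lies in $E_y\setminus E_x$; hence $E_x\ne E_y$. Call the unordered pair of numbers $(|E_x\setminus E_y|,|E_y\setminus E_x|)$ the *type* of the pair. Whether $x,y$ coincide depends, given the earlier labels, only on the labels on these two differences, since common edges cancel.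

Assign the block labels by a uniformly random bijection. We show that the expected number of coincidences within $X$ is less than $1$, or give an assignment directly.

*The case $|X|=k$.* Then every block edge is owned by a different member of $X$. The member of smallest index has no block edge except its own, so $|E_x|=1$ for it. If all $|E_x|=1$, then each $E_x$ is the edge owned by $x$; assign increasing labels in order of nondecreasing product of earlier labels, and the products strictly increase. So for $|X|=k$ we may assume the sizes $|E_x|$ are not all equal (if they were equal they would all be $1$). For $|X|=k$ there is also a rooted forest on $X$: the parent of $x$ is the other end of the block edge owned by $x$, if that end lies in $X$. Parents have larger index, so this is a forest, and $E_x$ consists of the own edge of $x$ and the own edges of its children. We name the own edge of a node by the node.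

*Class $p\ge5$, $k\le3$.* The exponent of $p$ in $\Pi(x)$ is $|E_x|$, so only pairs with $|E_x|=|E_y|$ can coincide. Their type is $(j,j)$ with $j\ge1$ and $2j\le3$, so it is $(1,1)$. Such a pair coincides iff the ratio of two distinct labels has a prescribed value. For $k=2$ the ordered ratios are $\frac12,2$, so the probability is at most $\frac12$, and there is at most one pair. For $k=3$ the six ordered ratios of $p,2p,3p$ are distinct, so the probability is at most $\frac16$, and there are at most three pairs. For $k=1$ there is no pair.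

*Class $3$.* All earlier labels are powers of $2$, so a pair coincides iff the ratio of the products over its two differences is a prescribed power of $2$. Type $(0,b)$ is impossible, because the exponent of $3$ in the ratio is not $0$.

For $k\le2$ there is at most one pair, and type $(1,1)$ has probability at most $\frac12$.

For $k=3$, labels $3,6,9$: type $(1,1)$ has probability at most $\frac16$, since only $3$ and $6$ have a power of $2$ as ratio. Type $(1,2)$ needs $9$ against $3\cdot6$, probability at most $\frac13$. If $|X|\le2$ there is one pair and we are done. If $|X|=3$ with sizes not all $1$, there are three forests: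

* $c\to p$ and an isolated node $i$: $E_c=\{c\}$, $E_p=\{c,p\}$, $E_i=\{i\}$; the pairs $(c,p),(c,i),(p,i)$ contribute at most $0,\frac16,\frac13$.
* A chain $a\to b\to c$: $E_a=\{a\}$, $E_b=\{a,b\}$, $E_c=\{b,c\}$; the pairs $(a,b),(b,c),(a,c)$ contribute at most $0,\frac16,\frac13$.
* Two children of one node: parent and child have type $(0,2)$, so only the two children contribute, at most $\frac16$.

The total is at most $\frac12$.

For $k=4$, labels $3,6,9,12$: type $(1,1)$ has probability at most $\frac2{12}$ (for ratio $2$ the ordered pairs are $(6,3),(12,6)$; other ratios have fewer). Type $(1,2)$: by exponents of $3$ it must be $9$ against two of $3,6,12$, with quotients $\frac12,\frac14,\frac18$ for $3\cdot6$, $3\cdot12$, $6\cdot12$. So a prescribed quotient fixes the pair, and the probability is at most $\frac1{12}$ (there are $4\cdot3$ choices of single label and pair). Types $(2,2)$ and $(1,3)$ use all four labels, whose total exponent of $3$ is $5$, which is odd; so they are impossible. If $|X|\le3$, the total is at most $3\cdot\frac16$. If $|X|=4$, the sizes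 are not all equal, so at least three of the six pairs have unequal sizes; these contribute at most $\frac1{12}$ each, the others at most $\frac16$ each. The total is at most $\frac36+\frac3{12}<1$.

*Class $2$ (the first block).* There are no earlier labels, and $\Pi(x)=2^{\text{sum of exponents}}$ with exponents $0,\dots,k-1$ used once each. Types $(1,1)$ and $(0,b)$ with $b\ge2$ never coincide. Type $(0,1)$ coincides iff the single edge has exponent $0$, probability $\frac1k$.

For $k=3$: type $(1,2)$ never coincides, because $0+1+2$ is odd. Three pairs cannot all be of type $(0,1)$, since three sizes cannot pairwise differ by exactly $1$. So the expectation is at most $\frac23$.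

For $k=4$: type $(1,2)$ needs $3=1+2$, probability $\frac1{12}$. Type $(1,3)$ needs $3=0+1+2$, probability $\frac14$. Type $(2,2)$ needs $\{0,3\}$ against $\{1,2\}$, probability $\frac13$. If $|X|\le3$, not all three pairs can be of type $(2,2)$: otherwise $E_1\triangle E_2=E_1\triangle E_3$ is the whole block, and $E_2=E_3$. So the expectation is at most $\frac13+\frac13+\frac14<1$. If $|X|=4$, the forest is one of the nine rooted forests on four nodes ($i,j$ denote isolated nodes, unless an arrow is shown):

| forest | expectation at most |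
|---|---|
| four isolated nodes; or three children of one node | $0$ |
| $c\to p$; $i$; $j$ | $\frac14+\frac2{12}$ |
| $a\to b\to c$; $i$ | $\frac14+\frac3{12}$ |
| $a,b\to p$; $i$ | $\frac14$ |
| $a\to b\to c\to d$ | $\frac14+\frac2{12}+\frac13$ |
| $a\to b\to c$ and $i\to c$ | $\frac14+\frac14+\frac2{12}$ |
| $a,b\to p\to r$ | $\frac3{12}$ |
| $c\to p$; $c'\to p'$ | explicit assignment below |

The nonzero contributions, row by row from the second, are as follows.

* $c\to p;\,i;\,j$: $(c,p)$ has type $(0,1)$, and $(p,i),(p,j)$ have type $(1,2)$.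
* $a\to b\to c;\,i$: $(a,b)$ has type $(0,1)$; $(a,c),(i,b),(i,c)$ have type $(1,2)$.
* $a,b\to p;\,i$: $(i,p)$ has type $(1,3)$.
* $a\to b\to c\to d$, with sets $\{a\},\{a,b\},\{b,c\},\{c,d\}$: $(a,b)$ has type $(0,1)$; $(a,c),(a,d)$ have type $(1,2)$; $(b,d)$ has type $(2,2)$.
* $a\to b\to c$, $i\to c$, with sets $\{a\},\{a,b\},\{c,b,i\},\{i\}$: $(a,b)$ has type $(0,1)$; $(a,c)$ has type $(1,3)$; $(b,i)$ and $(b,c)$ have type $(1,2)$.
* $a,b\to p\to r$, with $E_p=\{p,a,b\}$, $E_r=\{r,p\}$: $(a,r),(b,r),(p,r)$ have type $(1,2)$.

In the last row of the table, put exponents $0,1,2,3$ on the own edges of $c,p,c',p'$; the sums are $0,1,2,5$. All expectations are less than $1$. $\square$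

**Step 5: the vertex $v_n$.** It owns no edge, so it has not been compared with anything. Let $q$ be the largest prime $\le m$. For $5\le m\le15$ we have $2q>m$, so the last class is $\{q\}$, and it labels $e_m=v_{n-1}v_n$. So only $v_{n-1}$ and $v_n$ have products divisible by $q$, and by Steps 3 and 4 it remains to get $\Pi(v_{n-1})\ne\Pi(v_n)$. Since $v_{n-1}$ owns only $e_m$, the edge $e_{m-1}$ is owned by $v_{n-2}$ and meets exactly one of $v_{n-1},v_n$.

If $m\ne6,10$, the last class but one is also a single prime $q'>m/2$: it is $3$ for $m=5$; $5$ for $m=7,8,9$; $7$ for $m=11,12$; $11$ for $m=13,14,15$. It sits on $e_{m-1}$, so it divides exactly one of $\Pi(v_{n-1}),\Pi(v_n)$.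

If $m\in\{6,10\}$, the last two classes are $\{p,2p\},\{q\}$ with $(p,q)=(3,5)$ or $(5,7)$, on the edges $e_{m-2},e_{m-1},e_m$. Let $b=v_{n-2}$, $e_{m-1}=by$ and $\{y,z\}=\{v_{n-1},v_n\}$.

* If $z\notin e_{m-2}$, then $p$ divides $\Pi(y)$ but not $\Pi(z)$, and the Block Lemma finishes.
* If $e_{m-2}=bz$, then $b$ owns both edges of the block of $p$, and only $b$ closes in it. So both assignments of $p,2p$ are allowed, and they give $\Pi(y)/\Pi(z)$ two different values; at least one is not $1$.
* Otherwise $z\in e_{m-2}\ne bz$. Then $e_{m-2}$ is not owned by $b$, whose edges go to $y$ and $z$ only, hence it is owned by $a=v_{n-3}$ and $e_{m-2}=az$. Give $az,zy,yb$ the labels $p,2p,q$. All other edges at $a,z,y,b$ lie in earlier blocks, with labels prime to $pq$. So the exponents of $(p,q)$ at $a,z,y,b$ are $(1,0),(2,0),(1,1),(0,1)$, all different. The other vertices close in earlier blocks, so they have distinct products prime to $pq$.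

This proves Theorem 1 for $m\le15$. **From now on $m\ge16$ and $G$ is not a star.** Let $Q$ be the set of primes in $(m/2,m]$ and $h=|Q|$. Each $q\in Q$ divides exactly one label, namely $q$.

## Sink systems: where the reserve of primes is kept

**Definition (sink system).** Let $u$ be a vertex of maximum degree $\Delta$ (so $\Delta\ge2$). A sink system is an edge set $F=W\sqcup C$ such that $F$ is connected with at least $3$ edges, $u\in V(F)$, $\deg_F(u)\le|W|+1$,
$$|W|+2\le|F|\le2|W|+1,$$
and every vertex of $V(F)$ lies on an edge of $C$. It is *terminal* if all vertices outside $V(F)$ are leaves of $G$.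

Example: on the path $x_1x_2\cdots x_n$ with $n\ge6$ take $u=x_2$. The edges $x_1x_2,x_2x_3,x_3x_4$ with $W=\{x_2x_3\}$ form a sink system. So do the first five edges with $W=\{x_2x_3,x_4x_5\}$: the edges alternate $C,W,C,W,C$.

The condition on $\deg_F(u)$ will ensure that many edges at $u$ stay free when $\Delta$ is large.

**Lemma 3.** For each $J\ge1$ there is a sink system with $|W|=J$, or a terminal sink system with $|W|<J$.

*Proof.* Since $G$ is not a star, $u$ has a neighbor $u'$ that is not a leaf. Choose $w\in\Gamma(u)\setminus\{u'\}$ and $w'\in\Gamma(u')\setminus\{u\}$ (possibly $w=w'$). Put $W=\{uu'\}$ and $C=\{uw,u'w'\}$. This is a sink system with $|W|=1$, $|F|=3$ and $\deg_F(u)=2$. While $|W|<J$, extend it as follows.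

(i) If an edge $g\notin F$ has both ends in $V(F)$, put $g$ into $W$.

(ii) Otherwise, if some $b\notin V(F)$ of degree at least $2$ is adjacent to some $a\in V(F)$, choose $b'\in\Gamma(b)\setminus\{a\}$, put $ab$ into $W$ and $bb'$ into $C$.

Each step adds one edge to $W$ and at most one to $C$, so both bounds on $|F|$ persist. Each step adds at most $1$ to $\deg_F(u)$: in (ii) we have $b\ne u$, and $a,b'$ are distinct, so not both are $u$. Connectedness persists, and the new vertices, $b$ and possibly $b'$, lie on $bb'\in C$. If neither step applies, every outside vertex adjacent to $V(F)$ is a leaf. An outside vertex not adjacent to $V(F)$ would be joined to $V(F)$ by a path through an outside vertex that is adjacent to $V(F)$ and has degree at least $2$, which is impossible. So all outside vertices are leaves and $F$ is terminal. $\square$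

## Moving primes to the coincidences

**Definition (admissible labeling).** Let either $F$ be a sink system with $f:=|F|\le h$, or $F=\emptyset$ (then we write $J=0$, $f=0$, $V(F)=\emptyset$). Fix distinct primes of $Q$ on the edges of $F$, and let $Q_F$ be the set of these primes. Choose an edge $e_0\notin F$: a pendant edge not in $F$ if there is one, otherwise any edge not in $F$ (there is one, as $f\le h<m$). A labeling is admissible if it has the fixed labels on $F$ and $\ell(e_0)=1$. Let $X(\ell)$ be the number of coincidences among vertices outside $V(F)$.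

Example, with $m=13$ for readability: let $G$ be the path with edges $e_1,\dots,e_{13}$, and $F=\{e_1,e_2,e_3\}$, $W=\{e_2\}$, $C=\{e_1,e_3\}$. Here $Q=\{7,11,13\}$. Put $7,11,13$ on $e_1,e_2,e_3$, let $e_0=e_{13}$, and consider the admissible labeling
$$7,\,11,\,13,\,8,\,2,\,6,\,9,\,3,\,4,\,5,\,12,\,10,\,1 .$$
The products along the path are $7,77,143,104,16,\mathbf{12},54,27,\mathbf{12},20,60,120,10,1$. There is one coincidence, $2\cdot6=3\cdot4$. Exchange the labels $11$ (on $e_2\in W$) and $2$ (on $e_5$). The products become $7,14,26,104,88,66,54,27,12,20,60,120,10,1$, all different. The next two lemmas show that this always works.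

The label $1$ is invisible in a product, so we first exclude pairs of vertices that differ only by $e_0$.

**Lemma 4.** There are no distinct vertices $x,y$ such that, for $A$ the set of edges at $x$ other than $xy$ and $B$ the set of edges at $y$ other than $xy$, both $A$ and $B$ are contained in $\{e_0\}$.

*Proof.* $A$ and $B$ are disjoint, and not both empty since $G$ is connected and $n\ge4$. So say $A=\emptyset$ and $B=\{e_0\}$. As $x$ is not isolated, it is a leaf with neighbor $y$, and $y$ has exactly the edges $xy$ and $e_0$. If $e_0$ were pendant, its end other than $y$ would be a leaf and $G=P_3$, which is false. So $e_0$ is not pendant. By the choice of $e_0$ all pendant edges are in $F$, so $xy\in F$; for $F=\emptyset$ this is already a contradiction. The only other edge meeting $xy$ is $e_0\notin F$, so $xy$ is a component of $F$. This contradicts that $F$ is connected with at least $3$ edges. $\square$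

**Lemma 5 (repair).** If some admissible $\ell$ has $X(\ell)\le|W|$ (respectively $X(\ell)=0$ if $F=\emptyset$), then $G$ is product anti-magic.

*Proof.* If $F=\emptyset$ there is nothing to prove. Let $F\ne\emptyset$. We modify $\ell$ step by step. For the current labeling $\lambda$ let $H$ be the set of edges carrying labels from $Q_F$, and call the vertices on $H$ covered. We maintain $C\subseteq H$ and $\lambda(e_0)=1$. Let $Y(\lambda)$ be the number of bad pairs of $\lambda$.

*What bad pairs look like.* Let $\{x,y\}$ be bad, and let an edge of $H$ at $x$ carry $q\in Q_F$. Then $q\mid\Pi_\lambda(y)$, and $q$ divides only one label, so that edge is $xy$. The same holds with $x,y$ exchanged. Hence a bad pair consists of two uncovered vertices, or $xy\in H$ is an isolated edge (a component) of $H$. Initially $H=F$ is connected with at least three edges and has no isolated edge, so $Y(\ell)=X(\ell)\le|W|$.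

*One step: the candidates.* Let $\{x,y\}$ be bad and let $g=vv'\in W\cap H$. Define $A,B$ as in Lemma 4. In both cases above no edge of $A\cup B$ is in $H$, and the products of labels over $A$ and over $B$ are equal. Delete $e_0$ from $A$ or $B$ if it occurs; the products do not change. If one side is now empty, its product is $1$, so the other side, whose labels are at least $2$, is empty too; this contradicts Lemma 4. The two sides are not both single edges, since labels are distinct. So there are at least three edges left, with labels at least $2$. Call them candidates.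

*The exchange.* For a candidate $e$ with label $t$ let $\lambda'$ arise by exchanging the labels of $e$ and $g$. Then $H'=H-g+e$. Since $g\in W$, we still have $C\subseteq H'$; also $\lambda'(e_0)=1$. The ends of $g$ are in $V(F)$, so they lie on edges of $C$ and stay covered. Note $e\notin H$, so $e\notin C$. Let $\{a,b\}$ be bad for $\lambda'$. Then one of the following holds.

(1) *Both $a,b$ are uncovered in $\lambda'$.* Then they are not on $e$ or $g$, the labels at $a,b$ did not change, and $\{a,b\}$ was bad for $\lambda$. It is not $\{x,y\}$, since $e$ covers $x$ or $y$.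

(2) *$ab=e$ is isolated in $H'$.* Then $a,b$ are not on $g$: an end of $g$ lies on an edge of $C\subseteq H'$ different from $e$. So the labels of the edges at $a,b$ other than $e$ did not change, and $\{a,b\}$ was bad. Since $e\in A\cup B$ we have $e\ne xy$, so $\{a,b\}\ne\{x,y\}$.

(3) *$ab=c\ne e$ is isolated in $H'$ and was isolated in $H$.* Then $a,b$ are not on $e\in H'$ and not on $g\in H$ (and $c\ne g$, as $g\notin H'$). So $\{a,b\}$ was bad. It is not $\{x,y\}$, since $e$ meets $x$ or $y$.

(4) *$ab=c\ne e$ is isolated in $H'$ but was not isolated in $H$.* All edges of $H$ except $g$ are in $H'$, so $c$ shares an end with $g$, say $c=vw$. The vertex $v$ lies on an edge of $C\subseteq H'$, and $c$ is isolated in $H'$; so that edge is $c$, that is, $c\in C$, and $c$ is the only edge of $H\setminus\{g\}$ at $v$. Thus there is at most one such $c$ for each end of $g$, and it does not depend on $e$. Further $w\notin g$ (as $c\ne g$), and $e$ meets neither $v$ nor $w$. Let $R_v$ be the $\lambda$-product over edges at $v$ other than $c,g$, and $R_w$ that over edges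 at $w$ other than $c$. In $\lambda'$ the edge $g$ carries $t$, so badness means $t\,R_v=R_w$. For given $c$ this determines $t$.

By (4) at most two values of $t$, that is, at most two candidates, can lead to case (4). There are at least three candidates, so choose one that does not. Then every bad pair of $\lambda'$ was bad for $\lambda$ and differs from $\{x,y\}$; so $Y(\lambda')\le Y(\lambda)-1$.

*Counting steps.* Each step lowers $|W\cap H|$ by at most $1$, and $|W\cap H|=|W|$ at the start. So an edge $g$ is available for $|W|$ steps, and as $Y\le|W|$ at the start, we reach $Y=0$. $\square$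

**What remains to be shown.** If $F$ is terminal, then $X(\ell)=0$ for every admissible $\ell$: the outside vertices are leaves on different edges. Then Lemma 5 finishes. So fix $J\ge1$ with $2J+1\le h$ and apply Lemma 3. If it gives a terminal system with $|W|<J$, then $f\le2|W|+1\le h$ and we are done. Otherwise $|W|=J$ and $J+2\le f\le2J+1\le h$, and we need an admissible $\ell$ with $X(\ell)\le J$. For this it suffices that $\mathbb EX<J+1$ for a uniformly random admissible labeling. For $F=\emptyset$, $J=0$ the requirement is the same: $\mathbb EX<1$.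

## Collision probabilities in a random admissible labeling

Let $E_0=E\setminus(F\cup\{e_0\})$, $a=|E_0|=m-1-f$, and $\Lambda=\{2,\dots,m\}\setminus Q_F$, so $|\Lambda|=a$. The random labeling is a uniform bijection $E_0\to\Lambda$. Let $h_0=h-f$ be the number of labels of $Q$ in $\Lambda$. In all cases below we shall have $a\ge13$ and $a\ge m/2$, and we assume this here.

For $x,y\notin V(F)$ let $A',B'$ be the sets of edges of $E_0$ at $x$, respectively $y$, other than $xy$. Let $\alpha=|A'|$, $\beta=|B'|$, $\gamma=\alpha+\beta\le a$. As no edge at $x$ or $y$ is in $F$ and $e_0$ has label $1$, we have $\Pi(x)=\Pi(y)$ iff the products over $A'$ and $B'$ agree. By Lemma 4, $A'$ and $B'$ are not both empty.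

**Lemma 6.** Let $p_{xy}=\Pr[\Pi(x)=\Pi(y)]$.

(a) $p_{xy}=0$ if $\min(\alpha,\beta)=0$ or $\alpha=\beta=1$.

(b) If $\{\alpha,\beta\}=\{1,b\}$ with $b\ge2$, then $p_{xy}\le2D/(a)_3$.

(c) If $\alpha=\beta=2$, then $p_{xy}\le N_1/(a)_4$.

(d) If $\alpha,\beta\ge2$ and $\gamma\ge5$, then
$$p_{xy}\le\frac{N_1}{(a)_4}+\frac{T}{(a)_3(a-\gamma+1)}+\frac1{(a-\gamma+2)(a-\gamma+1)}.$$

(d′) If moreover $h_0\ge2$, then $p_{xy}\le\dfrac{N_1+T}{(a)_4}+\dfrac1{a(a-1)}$.

*Proof.* (a) and (c) are clear, since the labels in $\Lambda$ are distinct and at least $2$.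

(b) *The idea is to reveal all but three labels.* Reveal $k=b-2$ labels of the larger side, with product $r\ge2\cdot3\cdots(k+1)=(k+1)!$. The other three labels satisfy $s=rtu\le m$ with $t\ne u$, both at least $2$; so there are at most $2D(m/r)$ possibilities. As $D(\cdot)$ is nondecreasing, $p_{xy}\le2D(m/(k+1)!)/(a-k)_3$. For $k=0$ this is the claim. For an integer $r\ge1$,
$$\lfloor m/t\rfloor-t\ge r\lfloor m/(rt)\rfloor-t\ge r\big(\lfloor m/(rt)\rfloor-t\big),$$
and summing the positive parts gives $D(m/r)\le D(m)/r$. Let $k\ge1$. If $D(m/(k+1)!)=0$ then $p_{xy}=0$. Otherwise $2\cdot3\le m/(k+1)!$, so $a\ge m/2\ge3(k+1)!\ge k+5$, and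
$$\frac{(a)_3}{(a-k)_3}=\prod_{j<k}\frac{a-j}{a-j-3}\le2^k\le(k+1)!,$$
because $a-j\ge6$ for $j\le k-1$. Hence $p_{xy}\le\frac{2D}{(k+1)!}\cdot\frac{(k+1)!}{(a)_3}$.

(d) and (d′). *Here we reveal all but four labels, two on each side, and compare with the homogeneous equation by Cauchy–Schwarz.* A coincidence uses no label of $Q$ on $A'\cup B'$: such a label would divide exactly one of the two products. So let $\Lambda'$ be either $\Lambda$, or, for (d′), $\Lambda\setminus Q$. In a coincidence all labels on $A'\cup B'$ lie in $\Lambda'$. Put $M=|\Lambda'|$. If $M<\gamma$ then $p_{xy}=0$, so let $M\ge\gamma$. Fix two edges in $A'$ and two in $B'$, reveal labels from $\Lambda'$ on the other $k=\gamma-4$ edges, and let $R$ be the set of the remaining $M-k$ labels of $\Lambda'$. The number of completions is the number of distinct $s_1,\dots,s_4\in R$ with $s_1s_2=rs_3s_4$ for a fixed rational $r$. Let $M_R(z)=\#\{(s,s')\in R^2:s/s'=z\}$. With $z=s_1/s_3$ and $r/z=s_2/s_4$, both different from $1$, the number of completions is at most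
$$\sum_{z\ne1,\;r/z\ne1}M_R(z)M_R(r/z)\le\sum_{z\ne1}M_R(z)^2$$
by Cauchy–Schwarz. The right side counts $(s,s',t,t')\in R^4$ with $s/s'=t/t'\ne1$. As in the proof of (1), within $\Lambda'\subseteq\{2,\dots,m\}$ there are $M(M-1)$ such quadruples with two distinct entries, at most $4S'=T$ with three, and at most $N_1$ with four. A fixed set of $j$ labels is contained in $R$ for exactly $(M-j)_k$ of the revealed $k$-tuples. Summing over all revealed tuples and dividing by the number $(a)_{k+4}$ of all assignments to $A'\cup B'$,
$$p_{xy}\le\frac{(M)_{k+2}+T(M-3)_k+N_1(M-4)_k}{(a)_{k+4}}.$$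
For $M=a$ use $(a)_{k+4}=(a)_{k+2}(a-\gamma+2)(a-\gamma+1)=(a)_3(a-3)_k(a-\gamma+1)=(a)_4(a-4)_k$ to get (d). If $h_0\ge2$, take $\Lambda'=\Lambda\setminus Q$, so $M\le a-2$. Then $(M)_{k+2}\le(a-2)_{k+2}$ and $(M-3)_k,(M-4)_k\le(a-4)_k$, and $(a)_{k+4}=a(a-1)(a-2)_{k+2}$ gives (d′). $\square$

**Degree counts.** For $x\notin V(F)$ let $d_x$ be its number of $E_0$-edges. Let $n_1,n_2,n_3$ be the numbers of $x\notin V(F)$ with $d_x=1$, $d_x=2$, $d_x\ge3$, and let $\sigma=n_2+n_3$. Then
$$\sum_{x\notin V(F)}d_x\le2a,\qquad n_1+\sigma\le\begin{cases}a+1&(F\ne\emptyset),\\a+2&(F=\emptyset).\end{cases}\tag{2}$$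
The first bound is clear. For the second, if $F\ne\emptyset$ contract the connected $F$ to a point: the result is connected (loops allowed), with $n-|V(F)|+1$ vertices and $m-f$ edges, so $n-|V(F)|\le m-f=a+1$. If $F=\emptyset$, then $n\le m+1=a+2$.

If $xy\in E_0$ then $\alpha=d_x-1$, $\beta=d_y-1$; otherwise $\alpha=d_x$, $\beta=d_y$. So Lemma 6 gives for pairs outside $V(F)$: if $\min(d_x,d_y)=0$ or $d_x=d_y=1$, then $p_{xy}=0$ (recall that $\alpha=\beta=0$ is excluded); if $d_x=1$, $d_y\ge2$, then $p_{xy}\le2D/(a)_3$; if $d_x=d_y=2$, then $p_{xy}\le N_1/(a)_4$. For the remaining pairs, $d_x,d_y\ge2$ with one at least $3$, any of (a)–(d) may apply.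

## No reserve needed: $16\le m\le20$

**What is shown.** For these $m$ we take $F=\emptyset$ and show $\mathbb EX<1$. Here $a=m-1\ge15$, $a\ge m/2$, and $h_0=h\ge2$, as $11,13\in Q$. So (d′) applies. Put
$$c_1=2D(a-3),\quad c_2=N_1,\quad c_3=N_1+T+(a-2)(a-3),\quad\delta=c_3-c_2 .$$
The bounds in (b), (c), (d′) are $c_1/(a)_4$, $c_2/(a)_4$, $c_3/(a)_4$. The table below shows $c_1\le c_3$ and $0\le\delta\le c_1$. Hence
$$(a)_4\,\mathbb EX\le c_1n_1\sigma+c_2\binom{n_2}2+c_3\Big(n_2n_3+\binom{n_3}2\Big)\le c_1n_1\sigma+\frac{c_2}2\sigma^2-\frac{c_2}2\sigma+\delta\sigma n_3,$$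
where we wrote the last two terms as $c_2\binom\sigma2+\delta\big(n_2n_3+\binom{n_3}2\big)$ and used $n_2+\frac{n_3-1}2\le\sigma$. By (2), $n_1\le a+2-\sigma$, and $n_1+2n_2+3n_3\le2a$ gives $n_1\le2a-2\sigma-n_3$. Use the first bound with weight $c_1-\delta\ge0$ and the second with weight $\delta$:
$$c_1n_1\sigma\le(c_1-\delta)\sigma(a+2-\sigma)+\delta\sigma(2a-2\sigma-n_3).$$
The terms $\delta\sigma n_3$ cancel, and we get $(a)_4\,\mathbb EX\le L\sigma-K\sigma^2\le L^2/(4K)$ with
$$L=c_1(a+2)+\delta(a-2)-\frac{c_2}2,\qquad K=c_1+\delta-\frac{c_2}2 .$$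

| $m$ | $\mathcal G$ | $S$ | $T$ | $D$ | $N_1$ | $c_1$ | $\delta$ | $L$ | $K$ | $L^2/4K<$ | $(a)_4$ |
|--|--|--|--|--|--|--|--|--|--|--|--|
|16|544|8|20|8|240|192|176|5432|248|29745|32760|
|17|593|8|20|8|240|208|202|6452|290|35887|43680|
|18|701|10|28|10|328|280|238|8726|354|53774|57120|
|19|756|10|28|10|328|300|268|10124|404|63426|73440|
|20|880|11|32|12|440|384|304|13012|468|90445|93024|

The first row was prepared above; e.g. $N_1=2(544-256)-240-32-64=240$. The next values of $\mathcal G$ come from $P(17),\dots,P(20)=33,63,37,72$. In every row $L^2/(4K)<(a)_4$, so $\mathbb EX<1$ and Lemma 5 finishes.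

## The general estimate for $m\ge21$

Now $F\ne\emptyset$, $|W|=J\ge1$ and $f\le2J+1\le h$. Put
$$\omega(\gamma)=\frac{(a-2)(a-3)}{(a-\gamma+2)(a-\gamma+1)} .$$

The trouble with Lemma 6(d) is that it degenerates when $\gamma$ is close to $a$, that is, when $x$ and $y$ together see almost all edges. Vertices of large degree are few, so the bound may be allowed to grow with the degrees. We use the following condition.

**Condition (L).** For all $x,y\notin V(F)$ with $\alpha,\beta\ge2$ and $\gamma\ge5$: $\;\omega(\gamma)\le d_xd_y/4$.

**Lemma 7.** Assume (L). Let $N\ge\max(N_1,2D(a-3))$, $Z\ge T+a(a-1)$ and $3Z\le2N$. Then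
$$\mathbb EX\le\frac{(a+1)^2}{2(a)_4}\Big[N+\frac{9Z^2}{4(N+3Z)}\Big].$$

*Proof.* **Step 1: a uniform bound per pair.** For $\gamma\ge4$ we have $\frac{a-3}{a-\gamma+1}\le\omega(\gamma)$. Multiply Lemma 6(d) by $(a)_4$ and use (L):
$$(a)_4\,p_{xy}\le N_1+T\,\frac{a-3}{a-\gamma+1}+a(a-1)\,\omega(\gamma)\le N+Z\,\frac{d_xd_y}4 .$$
This holds for all pairs with $d_x,d_y\ge2$ and one of them at least $3$, because in cases (a), (b), (c) even $(a)_4p_{xy}\le N$. For pairs with $d_x=1$, $d_y\ge2$, or $d_x=d_y=2$, we have $(a)_4p_{xy}\le N$.

**Step 2: summing.** Let $U=\sum_{d_x\ge3}\frac{d_x}2\ge\frac32n_3$ and $V=n_2+U$. Give $x$ the weight $d_x/2$, which is $1$ if $d_x=2$. Over all pairs with both degrees at least $2$ and one at least $3$, the sum of $\frac{d_xd_y}4$ is the sum over all pairs minus that over pairs with both degrees $2$, so it is at most $\frac12(V^2-n_2^2)$. There are $n_1\sigma$ pairs of degrees $1$ and $\ge2$, and $\binom\sigma2\le\frac{\sigma^2}2$ pairs with both degrees at least $2$. With $\theta=Z/N\le\frac23$,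
$$\mathbb EX\le\frac N{2(a)_4}\Psi,\qquad\Psi=2n_1\sigma+\sigma^2+\theta(V^2-n_2^2).$$

**Step 3: constraints.** By (2), $n_1\le a+1-\sigma$, and since $n_1+2V\le2a$, also $n_1\le2(a-V)$. Let $\rho=V-\sigma=U-n_3$. As $n_3\le\frac23U$, we have $\rho\ge U/3$, so $n_2=V-U\ge V-3\rho=3\sigma-2V$. Put $\mu=\frac32\theta\in[0,1]$. We claim
$$\Psi\le(a+1)^2\,\frac{(1+\mu)^2}{1+2\mu}.$$

**Step 4: the case $3\sigma\ge2V$.** Then
$$V^2-n_2^2\le V^2-(3\sigma-2V)^2=3(V-\sigma)(3\sigma-V)=3\rho(2\sigma-\rho)\le6\rho\sigma.$$
Use $n_1\le(1-\mu)(a+1-\sigma)+2\mu(a-\sigma-\rho)$. In $2n_1\sigma+\theta\cdot6\rho\sigma$ the $\rho\sigma$ terms cancel, because $6\theta=4\mu$. So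
$$\Psi\le2\sigma\big[(1-\mu)(a+1)+2\mu a\big]-(1+2\mu)\sigma^2\le\frac{\big((1-\mu)(a+1)+2\mu a\big)^2}{1+2\mu}\le(a+1)^2\frac{(1+\mu)^2}{1+2\mu}.$$

**Step 5: the case $3\sigma<2V$.** Here $V\le a$, as $0\le n_1\le2(a-V)$. So $4(a-V)\sigma+\sigma^2$ is increasing in $\sigma\ge0$, and with $\sigma<\frac23V$,
$$\Psi\le4(a-V)\sigma+\sigma^2+\theta V^2\le\frac83aV-\Big(\frac{20}9-\theta\Big)V^2\le\frac{16a^2}{20-9\theta}=\frac{8a^2}{10-3\mu}\le a^2\frac{(1+\mu)^2}{1+2\mu}.$$
The last step says $8(1+2\mu)\le(1+\mu)^2(10-3\mu)=10+17\mu+4\mu^2-3\mu^3$, that is, $2+\mu+4\mu^2-3\mu^3\ge0$, which is true on $[0,1]$.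

**Step 6: conclusion.** With $\mu=\frac{3Z}{2N}$,
$$N\frac{(1+\mu)^2}{1+2\mu}=N\Big(1+\frac{\mu^2}{1+2\mu}\Big)=N+\frac{9Z^2}{4(N+3Z)}.\qquad\square$$

## Pairs that see most of the edges: checking condition (L)

Let $x,y\notin V(F)$ with $\alpha,\beta\ge2$ and $\gamma\ge5$.

**Step 1: $\gamma$ is bounded away from $a$.** We have $\alpha,\beta\le\Delta$, so $\gamma\le2\Delta$. The vertex $u$ of maximum degree is in $V(F)$, so $u\ne x,y$. At $u$, at most $J+1$ edges are in $F$, at most one is $e_0$, and at most two go to $x,y$. So at least $\Delta-J-4$ edges of $E_0$ at $u$ meet neither $x$ nor $y$, and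
$$\gamma\le a-\Delta+J+4,\qquad\text{hence}\qquad\gamma\le\tfrac23(a+J+4),\tag{3}$$
by adding $\gamma\le2\Delta$ to twice the first inequality.

**Step 2: a convexity reduction.** Since $\alpha,\beta\ge2$, we have $d_xd_y\ge\alpha\beta\ge2(\gamma-2)$. So $\omega(\gamma)\le\frac{\gamma-2}2$ suffices. On $\gamma<a+1$ the function $\omega$ is a positive constant times a product of two positive increasing convex functions, hence convex. As $\frac{\gamma-2}2$ is linear, it is enough to check the inequality at the ends of an interval of $\gamma$. At $\gamma=5$ it reads $\frac{a-2}{a-4}\le\frac32$, true for $a\ge8$.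

**Step 3: $5\le\gamma\le\frac{2a}3$, for $a\ge12$.** At $\gamma=\frac{2a}3$ the inequality reads $\frac{9(a-2)(a-3)}{(a+6)(a+3)}\le\frac{a-3}3$, that is, $(a-6)(a-12)\ge0$. So (L) holds in this range.

**Step 4: $J=1$, $a\ge17$, $\gamma>\frac{2a}3$.** Here the bound $\alpha\beta\ge2(\gamma-2)$ is too weak, and we use (3) to see that the degrees are balanced. Let $j=a-\gamma<\frac a3$. By (3), $\Delta\le j+5$, so $\alpha,\beta\le j+5$ with sum $a-j$. Hence $j\ge\frac{a-10}3$, and $\alpha\beta$ is smallest when one of them is $j+5$: $\alpha\beta\ge(j+5)(a-2j-5)$, where $a-2j-5>\frac a3-5>0$. So it suffices that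
$$4(a-2)(a-3)\le(j+1)(j+2)(j+5)(a-2j-5).\tag{4}$$
For $a=17$ the left side is $840$ and the right side, for $j=3,4,5$, is $960,1080,840$. For $a=18$: left $960$; $j=3,4,5$ give $1120,1350,1260$. For $a=19$: left $1088$; $j=3,4,5,6$ give $1280,1620,1680,1232$. For $a\ge20$ the right side is a product of positive linear functions of $j$ on $[\frac{a-10}3,\frac a3]$, so its logarithm is concave and its minimum is at an end. The ends require
$$324(a-2)(a-3)\le(a-7)(a-4)(a+5)^2\quad\text{and}\quad324(a-2)(a-3)\le(a+3)(a+6)(a^2-225).$$
First: $\frac{a-7}{a-3}\cdot\frac{a-4}{a-2}\cdot(a+5)^2$ is increasing and at $a=20$ equals $\frac{208\cdot625}{306}>324$. Second: $\frac{(a+3)(a+6)}{(a-2)(a-3)}(a^2-225)$ exceeds $341,409,477,545$ at $a=20,21,22,23$; for $a\ge24$ the fraction exceeds $1$ and $a^2-225\ge351$.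

**Step 5: $J\ge2$.** By (3) and Step 2 it suffices to check $\gamma=\frac23(a+J+4)$, where the inequality reads
$$27(a-2)(a-3)\le(a+J+1)(a-2J-2)(a-2J-5),$$
given $a>2J+5$, which makes $\gamma<a+1$.

For $J=2$, $a\ge35$: at $a=35$ it is $28512\le28652$, and $(a+3)\cdot\frac{a-6}{a-2}\cdot\frac{a-9}{a-3}$ is increasing.

For $m\ge149$, $J=\lfloor\ln m\rfloor$ and $a\ge m-2J-2$: $\frac{\ln m}m$ is decreasing and at $149$ it is less than $0.0337<\frac1{29}$, so $J\le\frac m{29}$ and
$$a-2J-2>a-2J-5\ge m-4J-7\ge m\Big(1-\frac4{29}-\frac7{149}\Big)\ge0.815m\ge0.815a.$$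
So the right side is at least $0.664a^3\ge27a^2$, as $a\ge0.815m>100$.

So (L) holds for $J=1$, $a\ge17$; for $J=2$, $a\ge35$; and for $m\ge149$, $J=\lfloor\ln m\rfloor$. These are the cases we use.

## One movable prime: $21\le m\le40$

Take $J=1$. We need $h\ge3$: the primes $13,17,19$ are in $Q$ for $21\le m\le25$; $17,19,23$ for $23\le m\le33$; $23,29,31$ for $31\le m\le45$. Here $f=3$, so $a=m-4\ge17$, and $a\ge m/2$. Apply Lemma 7 with $N=N_1$ from (1) and $Z=T+a(a-1)$. The values of $P(m)$ for $m=21,\dots,40$ are
$$65,63,45,100,65,75,81,104,57,135,61,112,105,99,117,168,73,111,125,180,$$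
and $\mathcal G(m)=\mathcal G(m-1)+2P(m)-m$. Let $V_1=N+\frac{9Z^2}{4(N+3Z)}$ and $V_2=\frac{4(a)_4}{(a+1)^2}$; the bound of Lemma 7 is $2V_1/V_2$.

| $m$ | $\mathcal G$ | $S$ | $T$ | $D$ | $N$ | $2D(a-3)$ | $Z$ | $V_1<$ | $V_2>$ |
|--|--|--|--|--|--|--|--|--|--|
|21|989|11|32|13|528|364|304|673|705|
|22|1093|11|32|14|600|420|338|760|813|
|23|1160|11|32|14|600|448|374|783|930|
|24|1336|12|36|17|784|578|416|976|1054|
|25|1441|16|48|17|832|612|468|1053|1187|
|26|1565|16|48|18|920|684|510|1159|1327|
|27|1700|18|56|19|1016|760|562|1280|1475|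
|28|1880|19|60|21|1192|882|612|1471|1632|
|29|1965|19|60|21|1192|924|660|1501|1796|
|30|2205|19|60|24|1472|1104|710|1787|1968|
|31|2296|19|60|24|1472|1152|762|1820|2148|
|32|2488|22|72|26|1640|1300|828|2015|2337|
|33|2665|22|72|27|1792|1404|884|2188|2533|
|34|2829|22|72|28|1912|1512|942|2334|2737|
|35|3028|22|72|29|2096|1624|1002|2539|2949|
|36|3328|27|88|32|2440|1856|1080|2903|3169|
|37|3437|27|88|32|2440|1920|1144|2942|3398|
|38|3621|27|88|33|2576|2046|1210|3107|3634|
|39|3832|27|88|34|2760|2176|1278|3318|3878|
|40|4152|28|92|37|3136|2442|1352|3708|4130|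

As a sample, $m=21$: $N=2(989-441)-420-44-104=528$, $Z=32+17\cdot16=304$, $V_1=528+\frac{831744}{5760}=672.4$, and $V_2=\frac{4\cdot57120}{324}=705.1\ldots$. In each row $2D(a-3)\le N$, $3Z\le2N$ and $V_1<V_2$. So $\mathbb EX<2=J+1$.

## Upper bounds for $N_1$ and $D$

For larger $m$ we replace tables by inequalities. Let $\mathcal H(x)=\sum_{k\le x}\frac1k$.

**Recall (harmonic numbers).** For integers $y\ge1$, with Euler's constant $\gamma_E=0.57721\ldots$,
$$\ln y+\gamma_E+\frac1{2y}-\frac1{12y^2}\le\mathcal H(y)\le\ln y+\gamma_E+\frac1{2y}.$$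
To see this, let $\epsilon(y)=\mathcal H(y)-\ln y-\gamma_E-\frac1{2y}$, which tends to $0$. With $F(t)=1/t$, the difference $\epsilon(y+1)-\epsilon(y)=\frac12\big(\frac1y+\frac1{y+1}\big)-\int_y^{y+1}F$ is the error of the trapezoid rule, $\int_0^1\frac{\tau(1-\tau)}2F''(y+\tau)\,d\tau\ge0$. So $\epsilon$ increases to $0$, which gives the upper bound. Let $\kappa(\tau)=\frac1{12}-\frac{\tau(1-\tau)}2$. It is symmetric about $\frac12$, decreasing on $[0,\frac12]$, with integral $0$. The function $\frac12(F''(y+\tau)+F''(y+1-\tau))$ is also symmetric and decreasing on $[0,\frac12]$, as $F''$ is convex. By Chebyshev's integral inequality $\int_0^1\kappa(\tau)F''(y+\tau)\,d\tau\ge0$. So the error is at most $\frac1{12}\int_0^1F''(y+\tau)\,d\tau=\frac1{12}\big(\frac1{y^2}-\frac1{(y+1)^2}\big)$, and $\epsilon(y)+\frac1{12y^2}$ decreases to $0$, which gives the lower bound.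

**Lemma 8.** For $m\ge41$,
$$\sum_{q\le m}\frac{\varphi(q)}{q^2}\le\frac23\ln m+0.55 .$$

*Proof.* **Step 1: replace $\varphi(q)/q$ by a function of the primes $2,3$ only.** Let $\psi(q)=\prod_{p\in\{2,3\},\,p\mid q}(1-\frac1p)\ge\frac{\varphi(q)}q$. Then $\psi(q)=\sum_{d\mid q}g(d)$ with $g(1)=1$, $g(2)=-\frac12$, $g(3)=-\frac13$, $g(6)=\frac16$ and $g=0$ otherwise. So
$$\sum_{q\le m}\frac{\psi(q)}q=\mathcal H(m)-\tfrac14\mathcal H(\tfrac m2)-\tfrac19\mathcal H(\tfrac m3)+\tfrac1{36}\mathcal H(\tfrac m6).$$

**Step 2: evaluate.** For real $x\ge1$ we have $\mathcal H(x)\ge\ln x+\gamma_E-\frac1{2x}-\frac1{12x^2}$: with $y=\lfloor x\rfloor+1>x$,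
$$\mathcal H(x)=\mathcal H(y)-\tfrac1y\ge\ln y+\gamma_E-\tfrac1{2y}-\tfrac1{12y^2},$$
and $\ln x-\frac1{2x}-\frac1{12x^2}$ is increasing. Also $\lfloor\frac m6\rfloor\ge\frac{m-5}6$, so $\mathcal H(\frac m6)\le\ln\frac m6+\gamma_E+\frac3{m-5}$. The coefficient of $\ln m$ is $1-\frac14-\frac19+\frac1{36}=\frac23$. The constant is $\frac23\gamma_E+\frac14\ln2+\frac19\ln3-\frac1{36}\ln6<0.6304$. The error terms are at most
$$\frac1{2m}+\frac14\Big(\frac1m+\frac1{3m^2}\Big)+\frac19\Big(\frac3{2m}+\frac3{4m^2}\Big)+\frac1{36}\cdot\frac3{m-5},$$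
which is decreasing and less than $0.025$ at $m=41$. So $\sum_{q\le m}\psi(q)/q\le\frac23\ln m+0.6554$.

**Step 3: subtract some of the excess.** The terms $\frac1q\big(\psi(q)-\frac{\varphi(q)}q\big)$ are nonnegative; for $q=5,7,10,11,13,14,15,17,19,20$ they are $\frac1{25},\frac1{49},\frac1{100},\frac1{121},\frac1{169},\frac1{196},\frac2{225},\frac1{289},\frac1{361},\frac1{200}$, with sum greater than $0.1097$. And $0.6554-0.1097<0.55$. $\square$

Hence $\mathcal G\le m^2\sum_{q\le m}\varphi(q)/q^2\le m^2(\frac23\ln m+0.55)$ for $m\ge41$, and (1) gives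
$$N_1\le m^2\big(\tfrac43\ln m-1.9\big)+m-8D\qquad(m\ge41).\tag{5}$$
For $D$, let $r=\lfloor\sqrt m\rfloor$. Then $D=\sum_{t=2}^r(\lfloor m/t\rfloor-t)\le m\ln r-\frac{r(r+1)}2+1$. Since $\ln r\le\frac12\ln m$ and $r(r+1)\ge(\sqrt m-1)\sqrt m$,
$$2D\le m\ln m-m+\sqrt m+2 .\tag{6}$$

## Two movable primes: $41\le m\le148$

**Step 1: parameters.** Take $J=2$. We need $h\ge5$: the following primes are in $Q$.

* $23,29,31,37,41$ for $41\le m\le45$;
* $29,31,37,41,43$ for $43\le m\le57$;
* $37,41,43,47,53$ for $53\le m\le73$;
* $47,53,59,61,67$ for $67\le m\le93$;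
* $59,61,67,71,73$ for $73\le m\le117$;
* $79,83,89,97,101$ for $101\le m\le157$.

Here $f\in\{4,5\}$, so $a\in\{m-6,m-5\}$ and $a\ge35$, $a\ge m/2$; condition (L) holds.

**Step 2: the choice of $N$.** Since
$$D\ge\big(\lfloor\tfrac m2\rfloor-2\big)+\big(\lfloor\tfrac m3\rfloor-3\big)+\big(\lfloor\tfrac m4\rfloor-4\big)\ge\frac{13m-131}{12},$$
we have $8D\ge\frac{26m-262}3\ge8m-96$ (the difference is $\frac{2m+26}3>0$), so by (5)
$$N:=m^2\big(\tfrac43\ln m-1.9\big)-7m+96\ \ge\ N_1 .$$
Next, $2D(a-3)\le N$: by (6) and $a-3\le m-8$,
$$2D(a-3)\le m^2(\ln m-1)+m(\sqrt m+10-8\ln m)\le m^2(\ln m-1),$$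
as $\sqrt m+10<23<8\ln41$; and
$$N-m^2(\ln m-1)=m^2(\tfrac13\ln m-0.9)-7m+96\ge0.33m^2-7m+96>0,$$
the last quadratic having negative discriminant.

**Step 3: the choice of $Z$.** We have $S\le m\sum_{j=2}^{12}\frac{\varphi(j)}{j^2}\le1.23m$, so
$$T+a(a-1)\le4.92m+(m-5)(m-6)=m^2-6.08m+30\le m^2=:Z.$$

**Step 4: the bound.** Put
$$x=\frac N{m^2}=\tfrac43\ln m-1.9-\frac7m+\frac{96}{m^2}.$$
For $m\ge41$ it is increasing, since its derivative $\frac4{3m}+\frac7{m^2}-\frac{192}{m^3}$ is positive, and $x\ge2.9$; so $3Z\le2N$. Further
$$\frac{(a+1)^2}{(a)_4}=\frac{a+1}a\cdot\frac{a+1}{a-1}\cdot\frac1{(a-2)(a-3)}$$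
decreases in $a$, and $a\ge m-6$. So Lemma 7 gives
$$\mathbb EX\le\mathcal R(m)\mathcal Y(m),\quad\mathcal R(m)=\frac{m^2(m-5)^2}{2(m-6)(m-7)(m-8)(m-9)},\quad\mathcal Y(m)=x+\frac{2.25}{x+3}.$$
$\mathcal R$ is decreasing: it is half the product of the decreasing functions $\frac m{m-8},\frac m{m-9},\frac{m-5}{m-6},\frac{m-5}{m-7}$. $\mathcal Y$ is increasing, since its derivative with respect to $x$ is $1-\frac{2.25}{(x+3)^2}>0$. So on $[m_1,m_2]$ we have $\mathbb EX\le\mathcal R(m_1)\mathcal Y(m_2)$:

| $[m_1,m_2]$ | $\mathcal R(m_1)\le$ | $\mathcal Y(m_2)\le$ | product $<$ |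
|--|--|--|--|
|$[41,44]$|0.8669|3.41|2.96|
|$[45,52]$|0.8207|3.63|2.98|
|$[53,64]$|0.7560|3.91|2.96|
|$[65,80]$|0.6963|4.20|2.93|
|$[81,105]$|0.6497|4.56|2.97|
|$[106,128]$|0.6090|4.83|2.95|
|$[129,148]$|0.5872|5.02|2.95|

So $\mathbb EX<3=J+1$.

## About $\ln m$ movable primes: $m\ge149$

Take $J=\lfloor\ln m\rfloor\ge5$.

**Step 1: there are enough primes, $h\ge2J+1$.** By Rosser–Schoenfeld with $x=m/2$, $h>\frac{3m}{10\ln(m/2)}$, and this bound is increasing in $m$. For $149\le m\le403$ we have $J=5$ and $h>10.3$, so $h\ge11$. For $m\ge404$ the bound exceeds $2\ln m+1\ge2J+1$: at $404$ it is at least $22.8>13.1>2\ln404+1$; and with $\mathcal L=\ln(m/2)\ge5.3$ its derivative is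
$$0.3\,\frac{\mathcal L-1}{\mathcal L^2}\ge\frac{0.15}{\mathcal L}>\frac2m,$$
because $\frac m{\mathcal L}$ is increasing and $\frac{0.15\cdot404}{5.31}>2$.

**Step 2: the size of $a$.** Here $7\le J+2\le f\le2J+1$, so $m-2J-2\le a\le m-8$. Condition (L) holds. The function $\frac{2\ln m+5}m$ is decreasing and at $149$ is less than $0.101$, so $a-3\ge m-2\ln m-5\ge0.899m\ge133$. In particular $a\ge m/2$ and $a\ge13$.

**Step 3: the choice of $N$ and $Z$.** By (5) we may take $N=m^2(\frac43\ln m-1.9)+m\ge N_1$. By (6),
$$2D(a-3)\le m^2(\ln m-1)+m\sqrt m+2m\le N,$$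
because $\frac13\ln m-0.9\ge0.76\ge\frac{\sqrt m+2}m$. Further $S\le m\sum_{2\le j\le\sqrt m}\frac1j\le\frac12m\ln m$, so
$$T+a(a-1)\le2m\ln m+(m-8)(m-9)=m^2+2m\ln m-17m+72\le1.1m^2=:Z,$$
using $2\ln m\le\frac{2m}{29}\le0.1m$ (from Step 5 of the check of (L)) and $72<17m$.

**Step 4: the bound.** As $N\ge4.77m^2$, we have $3Z\le2N$ and $\frac{9Z^2}{4(N+3Z)}\le\frac{10.89}{4\cdot8.07}m^2\le0.338m^2$. So
$$N+\frac{9Z^2}{4(N+3Z)}\le m^2\Big(\tfrac43\ln m-1.9+\tfrac1m+0.338\Big)\le m^2\big(\tfrac43\ln m-1.55\big).$$
Since $(a)_4\ge(a-3)^4$ and $\frac{a+1}{a-3}=1+\frac4{a-3}\le1+\frac4{133}$,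
$$\frac{(a+1)^2}{2(a)_4}\le\frac{(1+\frac4{133})^2}{2(a-3)^2}\le\frac{(1+\frac4{133})^2}{2\cdot0.899^2m^2}\le\frac{0.66}{m^2}.$$
By Lemma 7,
$$\mathbb EX\le0.66\cdot\tfrac43\ln m<\ln m<J+1 .$$

So in every case with $m\ge16$ there is either a terminal sink system or an admissible labeling with $X(\ell)\le J$, and Lemma 5 gives a labeling without coincidences. Together with the cases $m\le15$ and the graphs of order at most $3$, this proves Theorem 1. $\blacksquare$
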